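# Last-iterate error of projected subgradient descent in dimension $d$: the order $\min\{d,\log T\}/\sqrt T$

Throughout, $\log$ is the natural logarithm, $|\cdot|$ is the Euclidean norm, and $e_1,e_2,\dots$ are standard basis vectors.

## 1. Subgradients, projections, oracles

**Definition (Lipschitz convex functions).** Let $X\subset\mathbb R^d$ be closed and convex. A function $f:X\to\mathbb R$ is $L$-Lipschitz if $|f(x)-f(z)|\le L|x-z|$ for all $x,z\in X$. A maximum of finitely many convex $L$-Lipschitz functions is again convex and $L$-Lipschitz. *Example.* On $\mathbb R^2$ with coordinates $(y,z)$, the function $r|y|-\varepsilon z$ is convex, and it is $\sqrt{r^2+\varepsilon^2}$-Lipschitz by Cauchy–Schwarz, since its change is at most $r|\Delta y|+\varepsilon|\Delta z|$.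

**Definition (subgradient).** For $x\in X$ we write $g\in\partial f(x)$ if
$$f(z)\ge f(x)+g\cdot(z-x)\qquad\text{for all }z\in X.$$
*Example.* For $f(x)=|x|$ on $X=[-1,1]$ we have $\partial f(0)=[-1,1]$: at a kink there is a choice. At the boundary point $x=-1$, the condition $|z|\ge1+g(z+1)$ on $[-1,1]$ says $g\le-1$ (take $z=0$ for necessity; conversely, if $g\le-1$ then $1+g(z+1)\le 1-(z+1)=-z\le|z|$). So at the boundary a subgradient can be very long, and a bound on $|g|$ is a real restriction.

We shall use two facts about subgradients.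

* *Max rule.* If $f=\max_i f_i$ and $f_i(x)=f(x)$, then $\partial f_i(x)\subset\partial f(x)$. Indeed $f(z)\ge f_i(z)\ge f_i(x)+g\cdot(z-x)=f(x)+g\cdot (z-x)$.
* *Norm bound.* A convex $L$-Lipschitz function on all of $\mathbb R^d$ has a subgradient at every point, and every subgradient $g$ satisfies $|g|\le L$: put $z=x+g$ to get $L|g|\ge f(x+g)-f(x)\ge|g|^2$.

**Definition (projection).** $\Pi_X(v)$ is the point of $X$ nearest to $v$. We use that $\Pi_X(v)=v$ for $v\in X$ and that $\Pi_X$ is nonexpansive: $|\Pi_X(v)-\Pi_X(v')|\le|v-v'|$. *Example.* For the closed unit ball, $\Pi_X(v)=v/\max\{1,|v|\}$.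

**Definition (the method).** Fix $c>0$ and $d\ge1$, let $\mathcal X$ be the closed unit ball of $\mathbb R^d$, and let $f:\mathcal X\to\mathbb R$ be convex and $(1/c)$-Lipschitz. Projected subgradient descent starts from $x_1=0$ and iterates
$$x_{t+1}=\Pi_{\mathcal X}(x_t-\eta_tg_t),\qquad \eta_t=\frac{c}{\sqrt t}.$$
The vectors $g_t$ come from a subgradient **oracle**, which must satisfy $g_t\in\partial f(x_t)$ and $|g_t|\le1/c$. The oracle is **time-independent** if it is a fixed map $x\mapsto g(x)\in\partial f(x)$.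

*Example.* Take $c=1$, $d=1$, $f(x)=|x|$, $T=2$. If the oracle answers $g_1=1$ at $x_1=0$, then $x_2=-1$. There the only admissible answer is $g_2=-1$, so $x_3=-1+\frac1{\sqrt2}$, with error $1-\frac1{\sqrt2}\approx0.29$. If instead it answers $g_1=0$, then $x_2=0$. It may now answer $g_2=1$, and $x_3=-\frac1{\sqrt2}$ has error about $0.71$. The iterates depend on the oracle. The second oracle is not time-independent, because it gives two different answers at the point $0$.

**Definition (worst last-iterate error).** Let $x^*$ be a minimizer of $f$ on $\mathcal X$. Let $E_c(d,T)$ be the supremum of $f(x_{T+1})-f(x^*)$ over all convex $(1/c)$-Lipschitz $f$ on the unit ball of $\mathbb R^d$ and over all oracles for $f$ as above. *Example.* Applying the previous example to $f(x)=|x^{(1)}|$ gives $E_1(d,2)\ge1/\sqrt2$ for every $d\ge1$.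

## 2. How does $E_c(d,T)$ depend on the dimension?

Two facts frame the question. Both are quoted in the paper "Tight analyses for subgradient descent I: Lower bounds" (https://www.cs.ubc.ca/~nickhar/papers/GradientDescent/GDJournal1.pdf), from which the problem comes.

* (i) (Shamir and Zhang.) For every such $f$, in any dimension and with any such oracle,
$$f(x_{T+1})-f(x^*)\le (R/c+cL^2)\,\frac{2+\log T}{\sqrt T},\qquad L=1/c,\ R=1.$$
* (ii) (Theorem 3.5.) For any $T$ and $c>0$ there are a convex $(1/c)$-Lipschitz $f_T$ on the unit ball of $\mathbb R^T$ and an oracle for it with $f_T(x_{T+1})-f_T(x^*)\ge\frac{\log T}{32c\sqrt T}$.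

The bad function in (ii) lives in $T$ dimensions. If the dimension $d$ is held fixed while $T$ grows, is the last iterate better? The conjecture is that it is, with optimal rate $\Theta(\log(\min\{d,T\})/\sqrt T)$. Precisely: are there constants $0<a\le b$, depending only on $c$, such that for all $d\ge2$, $T\ge2$,
$$a\,\frac{\log(\min\{d,T\})}{\sqrt T}\le E_c(d,T)\le b\,\frac{\log(\min\{d,T\})}{\sqrt T}\ ?$$

The answer is no. The lower half holds and the upper half fails.

**Theorem 1.** For all $c>0$, $d\ge1$, $T\ge2$,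
$$\frac1{100}\cdot\frac{\min\{d,\log T\}}{c\sqrt T}\;\le\;E_c(d,T)\;\le\;15\cdot\frac{\min\{d,\log T\}}{c\sqrt T}.$$
The lower bound is attained with a time-independent oracle.

**Corollary 2.** The conjecture is false. Its lower half holds with $a=\frac1{100c}$, and for each fixed $d$ we have $E_c(d,T)=\Theta_{c,d}(1/\sqrt T)$.

**Proof of Corollary 2 from Theorem 1.** Suppose the upper half held with some $b$. Take $T\ge8$ and $d=\lceil\log T\rceil$. Since $\log8>2$, we have $3\le d\le T$, and $\min\{d,\log T\}=\log T$. As $\log d\le\log(1+\log T)$, Theorem 1 gives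
$$\frac{\log T}{100c}\le b\log(1+\log T)\qquad\text{for all }T\ge8,$$
which is false for large $T$. For the lower half, $\log\min\{d,T\}=\min\{\log d,\log T\}\le\min\{d,\log T\}$. For fixed $d$, the quantity $\min\{d,\log T\}$ lies between $\log 2$ and $d$. $\square$

The theorem also locates the failure. The conjectured upper bound is off by the factor $\min\{d,\log T\}/\log\min\{d,T\}$, which equals

* $d/\log d$ for $2\le d\le\log T$,
* $\log T/\log d$ for $\max\{2,\log T\}\le d\le T$,
* $1$ for $d\ge T$.

So on a family of pairs $(d,T)$ the conjectured order is correct exactly when this factor stays bounded. The dependence on $d$ is linear until it saturates at $\log T$, and about $\log T$ dimensions already suffice for the rate $\log T/\sqrt T$.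

## 3. Scaling to $c=1$, and the best iterate

**Scaling.** Replace $(f,g_t)$ by $(cf,cg_t)$. The new function is $1$-Lipschitz, the new vectors are subgradients of norm at most $1$, and $\frac c{\sqrt t}g_t=\frac1{\sqrt t}(cg_t)$, so the iterates do not change. Hence $E_c=E_1/c$. From now on $c=1$ and $\eta_t=1/\sqrt t$, except in Lemma 3, where the steps are arbitrary.

**The basic inequality.** Let $X$ be closed and convex, $f$ convex and $L$-Lipschitz on $X$, $x_{t+1}=\Pi_X(x_t-\eta_tg_t)$ with $g_t\in\partial f(x_t)$ and $|g_t|\le L$. For $z\in X$ we have $\Pi_X(z)=z$, so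
$$|x_{t+1}-z|^2\le|x_t-\eta_tg_t-z|^2=|x_t-z|^2-2\eta_tg_t\cdot(x_t-z)+\eta_t^2|g_t|^2.$$
Since $g_t\cdot(x_t-z)\ge f(x_t)-f(z)$,
$$|x_{t+1}-z|^2\le|x_t-z|^2-2\eta_t\,(f(x_t)-f(z))+\eta_t^2L^2.\tag{1}$$
Nonexpansiveness also gives $|x_{t+1}-x_t|\le\eta_tL$, and hence
$$f(x_{t+1})\le f(x_t)+\eta_tL^2.\tag{2}$$

**The best iterate of the second half.** Let $T\ge2$, $L=1$, $s=\lceil T/2\rceil$. Sum (1) with $z=x^*$ over $t=s,\dots,T$:
$$2\sum_{t=s}^T\eta_t\,(f(x_t)-f(x^*))\le|x_s-x^*|^2+\sum_{t=s}^T\frac1t\le4+\frac1s+\log\frac Ts\le 5+\log2 .$$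
There are $T-s+1\ge T/2$ terms, each with $\eta_t\ge1/\sqrt T$, so $\sum_{t=s}^T\eta_t\ge\sqrt T/2$. Therefore
$$\min_{s\le t\le T}f(x_t)-f(x^*)\le\frac{5+\log 2}{\sqrt T}\le\frac{5.7}{\sqrt T}.\tag{3}$$
So *some* late iterate has error $O(1/\sqrt T)$ in every dimension. The whole upper bound question is how far the last iterate can sit above the best one. For later use, with this $s$,
$$\kappa:=\max_{s\le t\le T}\eta_t=\frac1{\sqrt s}\le\sqrt{\frac2T}.\tag{4}$$

## 4. Dimension one by hand, and a kink in dimension two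

**Dimension one.** Here the last iterate is as good as the best one up to a single step. Let $d=1$. We claim
$$f(x_{t+1})\le\max\{f(x_t),\,f(x^*)+\eta_t\}.$$
If $f(x_t)=f(x^*)$, this is (2). Otherwise suppose $x_t>x^*$ (the other side is symmetric). From $g_t(x_t-x^*)\ge f(x_t)-f(x^*)>0$ we get $g_t>0$, so the step moves left. Either $x^*\le x_{t+1}\le x_t$, and $f(x_{t+1})\le f(x_t)$ by convexity. Or the step overshoots, $x_{t+1}<x^*$; then $|x_{t+1}-x^*|\le|x_{t+1}-x_t|\le\eta_t$ and $f(x_{t+1})\le f(x^*)+\eta_t$. Iterating the claim from the best index in $[s,T]$ and using (3), (4), we get $f(x_{T+1})-f(x^*)\le(5.7+\sqrt2)/\sqrt T$.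

**Where this stops in dimension two.** The argument needs an increase of $f$ to bring the iterate within one step of a minimizer. Take $f(y,z)=r|y|-\varepsilon z$ on the unit disk with $r^2=0.9$, $\varepsilon^2=0.05$. Its minimum is $f(x^*)=-\varepsilon\approx-0.22$, at $(0,1)$. From the origin, take the subgradient $(\frac r2,-\varepsilon)$ and a step $\eta\le\frac13$. The new point is $(-\eta\frac r2,\eta\varepsilon)$ and the new value is $\eta(\frac{r^2}2-\varepsilon^2)=0.4\,\eta>0$. So $f$ went up. Moreover $0.4\,\eta>-\varepsilon+\eta$ because $0.6\,\eta\le0.2<\varepsilon$, so the claim fails. In dimension two $f$ can rise at a kink while the minimizer is far away. Now the question is how many such rises can be accumulated.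

## 5. Comparing with one earlier iterate controls only averages

The first thing to try in general dimension is to apply (1) with $z=x_q$, where $q\in[s,T]$ is the best index and $\mu=f(x_q)$. Summing over $t=q,\dots,T$ with $L=1$,
$$2\sum_{t=q}^T\eta_t\,(f(x_t)-\mu)\le\sum_{t=q}^T\eta_t^2\le\kappa\sum_{t=q}^T\eta_t .$$
So the $\eta_t$-weighted *average* of $f(x_q),\dots,f(x_T)$ is at most $\mu+\kappa/2$. That is the right order for an average, but the values near the end are few of the terms, and they may be much larger than the average.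

One can repeat the comparison with several earlier iterates, on shorter and shorter final stretches. Section 7 does this, and it leads to $O(\log T/\sqrt T)$. But an argument that never uses $d$ also applies when $d=T$, and then, by fact (ii), it cannot give anything better than $\frac{\log T}{32\sqrt T}$. So the dimension has to enter. It enters if we keep the *directions* from $x_{T+1}$ to the earlier iterates, and not only their lengths.

## 6. Pairwise obtuse directions from the last iterate

**Lemma 3 (last versus best iterate).** Let $X\subset\mathbb R^d$ be closed and convex, $f:X\to\mathbb R$ convex and $L$-Lipschitz, and $x_{t+1}=\Pi_X(x_t-\eta_tg_t)$ with arbitrary $\eta_t>0$, $g_t\in\partial f(x_t)$, $|g_t|\le L$. For $1\le s\le T$ put $\kappa=\max_{s\le t\le T}\eta_t$. Then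
$$f(x_{T+1})-\min_{s\le t\le T}f(x_t)\le2(d+2)\,L^2\kappa .$$

The picture is this. Suppose $f$ climbs through many levels, each a bit more than $2L^2\kappa$ above the previous one, and mark the *last* time the iterates are at or below each level. Take two marked points: $w_j$ at a low level (early) and $w_i$ at a higher level (later). After the time of $w_i$ all values are well above $f(w_j)$, so by (1) the iterates approach $w_j$ at a definite rate. From $w_i$ they can drift only a limited amount. Hence in the triangle $w_i,w_j,x_{T+1}$ the side $w_iw_j$ is so long that the angle at $x_{T+1}$ is obtuse. And $\mathbb R^d$ has room for few pairwise obtuse directions.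

**Lemma 4.** At most $d+1$ vectors in $\mathbb R^d$ can have pairwise negative inner products.

*Example.* In the plane, three vectors at mutual angles of $120^\circ$ have pairwise negative inner products. Lemma 4 says that four cannot.

**Proof.** Let $v_1,\dots,v_{d+2}$ have pairwise negative inner products. The linear map $\lambda\mapsto(\sum\lambda_iv_i,\sum\lambda_i)$ from $\mathbb R^{d+2}$ to $\mathbb R^{d+1}$ has a nonzero kernel vector $\lambda$. Since $\sum\lambda_i=0$, both $I_+=\{i:\lambda_i>0\}$ and $I_-=\{i:\lambda_i<0\}$ are nonempty. Put $u=\sum_{I_+}\lambda_iv_i=\sum_{I_-}|\lambda_j|v_j$. Then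
$$|u|^2=\sum_{i\in I_+,\,j\in I_-}\lambda_i|\lambda_j|\,v_i\cdot v_j<0,$$
a contradiction. $\square$

**Proof of Lemma 3.** If $L=0$ then $f$ is constant and there is nothing to prove, so let $L>0$. Put $F=f(x_{T+1})$ and $\mu=\min_{s\le t\le T}f(x_t)$. If $F\le\mu$ we are done, so let $F>\mu$.

**Step 1 (levels and last visits).** We set up the marked points. Fix $A>2$, put $\ell_j=F-jAL^2\kappa$, and let $J\ge0$ be the largest integer with $\ell_J\ge\mu$. By maximality,
$$F-\mu<(J+1)AL^2\kappa,\tag{5}$$
so it is enough to bound $J$. For $1\le j\le J$ let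
$$\tau_j=\max\{t\in[s,T]:f(x_t)\le\ell_j\},$$
which exists because $\ell_j\ge\mu$. By definition $f(x_t)>\ell_j$ for $\tau_j<t\le T+1$; at $t=T+1$ this holds because $F>\ell_j$. In particular $f(x_{\tau_j+1})>\ell_j$, and (2) gives $f(x_{\tau_j})\ge f(x_{\tau_j+1})-L^2\kappa>\ell_j-L^2\kappa$. Together,
$$f(x_t)>\ell_j-L^2\kappa\qquad\text{for }\tau_j\le t\le T.\tag{6}$$
Put $w_j=x_{\tau_j}$, $p_j=w_j-x_{T+1}$, $Q_j=\sum_{t=\tau_j}^T\eta_t>0$. For $i<j$ the level $\ell_j$ is lower than $\ell_i$, so $\tau_j\le\tau_i$ and $Q_i\le Q_j$.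

**Step 2 (limited drift from $w_i$).** We bound $|p_i|$ for every $1\le i\le J$. Sum (1) with $z=w_i$ over $t=\tau_i,\dots,T$. We have $f(x_t)\ge f(w_i)$ for these $t$, with equality at $t=\tau_i$ and because $f(x_t)>\ell_i\ge f(w_i)$ afterwards. So
$$|p_i|^2\le L^2\sum_{t=\tau_i}^T\eta_t^2\le L^2\kappa Q_i.\tag{7}$$

**Step 3 (definite approach to $w_j$).** We show that $x_{T+1}$ is much nearer to $w_j$ than $w_i$ was. Let $1\le i<j\le J$ and sum (1) with $z=w_j$ over $t=\tau_i,\dots,T$. By (6) for the index $i$, and $f(w_j)\le\ell_j$,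
$$f(x_t)-f(w_j)\ge\ell_i-L^2\kappa-\ell_j=((j-i)A-1)L^2\kappa .$$
The sum of the terms $\eta_t^2L^2$ is at most $L^2\kappa Q_i$, as in (7). Therefore
$$|p_j|^2\le|w_i-w_j|^2-2((j-i)A-1)L^2\kappa Q_i+L^2\kappa Q_i=|w_i-w_j|^2-(2(j-i)A-3)L^2\kappa Q_i.\tag{8}$$

**Step 4 (the angle at $x_{T+1}$ is obtuse).** We combine (7) and (8). Since $w_i-w_j=p_i-p_j$, (8) reads
$$|p_i|^2+|p_j|^2-2p_i\cdot p_j\ge|p_j|^2+(2(j-i)A-3)L^2\kappa Q_i .$$
Spend one of the multiples of $L^2\kappa Q_i$ on (7), that is, use $L^2\kappa Q_i\ge|p_i|^2$. The right side is at least $|p_j|^2+|p_i|^2+(2(j-i)A-4)L^2\kappa Q_i$. Hence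
$$p_i\cdot p_j\le-((j-i)A-2)\,L^2\kappa Q_i<0.\tag{9}$$

**Step 5 (count).** By (9) the vectors $p_1,\dots,p_J\in\mathbb R^d$ have pairwise negative inner products, so $J\le d+1$ by Lemma 4. By (5), $F-\mu<(d+2)AL^2\kappa$. This holds for every $A>2$; let $A\downarrow2$. $\square$

## 7. The upper bound: two readings of inequality (9)

Let $c=1$, $s=\lceil T/2\rceil$, $L=1$, with $\kappa$ as in (4).

**The bound $15d/\sqrt T$ (directions).** By (3), Lemma 3 and (4),
$$f(x_{T+1})-f(x^*)\le\frac{5.7+2\sqrt2\,(d+2)}{\sqrt T}\le\frac{15d}{\sqrt T}.$$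
For $d=1$ the middle numerator is below $14.2$, and each further dimension adds $2\sqrt2<15$.

**The bound $15\log T/\sqrt T$.** Fact (i) with $c=1$ gives $f(x_{T+1})-f(x^*)\le\frac{2(2+\log T)}{\sqrt T}\le\frac{8\log T}{\sqrt T}$, because $4\le6\log T$ for $T\ge2$. Together with the previous bound, this proves the upper bound in Theorem 1. $\square$

**The same bound without fact (i) (lengths).** Inequality (9) contains a logarithmic bound as well, if we read it through Cauchy–Schwarz. For $2\le T\le7$ use that $f$ is $1$-Lipschitz and $\mathcal X$ has diameter $2$: since $\log t/\sqrt t$ is increasing on $[2,e^2]$ and $e^2>7$, we have $f(x_{T+1})-f(x^*)\le2\le15\cdot\frac{\log2}{\sqrt2}\le\frac{15\log T}{\sqrt T}$.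

Let $T\ge8$. If $F\le\mu$ then (3) suffices, since $5.7\le 15\log T$. If $F>\mu$, run Steps 1–4 above with $A=4$. For $j=i+1$, (9) and (7) (for $i$ and for $i+1$) give
$$2\kappa Q_i\le|p_i|\,|p_{i+1}|\le\kappa\sqrt{Q_iQ_{i+1}},\qquad\text{so}\qquad Q_{i+1}\ge4Q_i.$$
If $J\ge1$, then $4^{J-1}\le Q_J/Q_1$. Here $Q_J\le(T-s+1)\kappa\le(\frac T2+1)\sqrt{2/T}$ and $Q_1\ge\eta_T=1/\sqrt T$, so $Q_J/Q_1\le\sqrt2(\frac T2+1)\le2T$. Hence $J\le1+\log_4(2T)$, which is also true if $J=0$. By (5), (3) and (4),
$$f(x_{T+1})-f(x^*)\le\frac{5.7+4\sqrt2\,\bigl(2+\tfrac12+\tfrac{\log T}{\log4}\bigr)}{\sqrt T}\le\frac{19.9+4.1\log T}{\sqrt T}\le\frac{15\log T}{\sqrt T},$$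
the last step because $10.9\log T\ge10.9\cdot2.07>19.9$ for $T\ge8$.

The Cauchy–Schwarz reading says that each level needs a final stretch four times as long as the level above it. The obtuse-angle reading says that the levels need different directions. A matching lower bound should therefore spend a bounded number of coordinates per level and use geometrically decreasing stretches of time.

## 8. A linear function: $E_1(d,T)\ge\frac1{8\sqrt T}$

For all $d,T\ge1$, take $f(x)=\beta x^{(1)}$ with $\beta=\frac1{4\sqrt T}$ and $g_t=\beta e_1$. Since $\sum_{t\le T}t^{-1/2}\le2\sqrt T$, the first coordinates stay at least $-2\beta\sqrt T=-\frac12$ up to time $T+1$, so no projection occurs. As $f(x^*)=-\beta$,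
$$f(x_{T+1})-f(x^*)\ge\beta\bigl(1-\tfrac12\bigr)=\frac1{8\sqrt T}.\tag{10}$$
The oracle is time-independent. This bound handles small $\min\{d,\log T\}$. The rest is the following statement.

**Proposition 5.** If $m\ge1$, $d\ge2m+1$ and $T\ge256^{m+1}$, then $E_1(d,T)\ge\frac{9m}{50\sqrt T}$, with a time-independent oracle.

## 9. Two coordinates per level: the sawtooth with unit steps

Here we work in a model: no ball, all steps equal to $1$, start at the origin.

**One rise.** For $h=r|y|$ and the answer $g=\frac r2$ at $y=0$, the next point is $y=-\frac r2$, with value $\frac{r^2}2$. Afterwards the subgradients $\pm r$ make $y$ jump between $-\frac r2$ and $\frac r2$ forever. The value stays at $\frac{r^2}2$ and never gets larger.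

**A second kink, and why the obvious one fails.** To rise again we want a second kink, in a fresh coordinate $y_2$, waiting at the height already reached. Try $h=\max\{r|y_1|,\ r|y_2|+\frac{r^2}2\}$. At the origin this already has the value $\frac{r^2}2$, so the first rise brings nothing. The height of the second kink must be $0$ at the start and must *grow along the trajectory*.

**The lift.** Make the height a linear function $u=\varepsilon z$ of a new coordinate $z$. The iteration moves against the subgradient, so $u$ grows only if the active piece contains $-u$. So take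
$$h_1=r|y_1|-u_1,\qquad h_2=r|y_2|+u_1-\cdots .$$
While $h_1$ is active, each step adds $\varepsilon_1^2$ to $u_1$. After $i\ge1$ steps $h_1=\frac{r^2}2-i\varepsilon_1^2$, and the waiting piece is at $u_1=i\varepsilon_1^2$. They meet halfway, at $\frac{r^2}4$, after $K_1$ steps if $\varepsilon_1^2=\frac{r^2}{4K_1}$. For example, with $r^2=0.9$ and $K_1=4$ we have $\varepsilon_1^2=0.05625$. The values of $h_1$ at $i=0,\dots,4$ are $0,\ 0.39375,\ 0.3375,\ 0.28125,\ 0.225$, and those of $u_1$ are $0,\ 0.05625,\ 0.1125,\ 0.16875,\ 0.225$. At the meeting time we switch to $h_2$, whose kink $y_2=0$ is untouched. The net gain is $\frac{r^2}4$, at the cost of two coordinates.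

**Why the stretches must shrink.** While $h_2=r|y_2|-u_2+u_1$ is active, the term $+u_1$ is pushed *down* by $\varepsilon_1^2$ per step. After $K_2$ steps $u_1$ has lost $\frac{r^2}4\cdot\frac{K_2}{K_1}$. With $K_2=K_1$ the first gain is lost completely; with $K_2=K_1/16$ only a sixteenth of it is lost. So we take lengths decreasing by factors of $16$.

**What the true method adds.** The real steps $\eta_t$ are neither equal nor small at the beginning. So we let the iterate drift along a separate coordinate $w$ until only $N$ steps remain, with $N$ at most about $\sqrt T/4$, and run the construction at scale $\eta=1/\sqrt T$ in the last $N$ steps. There the step sizes are nearly constant. A zero subgradient would not do for the waiting: with a time-independent oracle the iterate would then never move again.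

## 10. Proof of Proposition 5

**Step 1 (parameters).** We fix the lengths and measure how far the last steps are from constant. Let $r^2=\frac9{10}$ and $K_n=16^{m-n+1}$ for $1\le n\le m$. Then
$$\sum_{p>n}K_p\le\frac{K_n}{15},\qquad\sum_{p}\frac1{K_p}\le\frac1{15},\qquad N:=\sum_nK_n\le\frac{16}{15}16^m .$$
Hence $16N^2\le16\cdot\frac{256}{225}\cdot256^m\le256^{m+1}\le T$. Put $\rho=N/T$, so $\rho\le\frac1{16N}\le\frac1{256}$ because $N\ge16$. Let $T_0=T-N\ge1$, $\eta=1/\sqrt T$ and $\theta_t=\eta_t/\eta=\sqrt{T/t}$. For $T_0<t\le T$ we have $t\ge T(1-\rho)$, so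
$$1\le\theta_t\le(1-\rho)^{-1/2}\le1+\rho,\qquad\theta_t\text{ nonincreasing in }t;\tag{11}$$
the last inequality in the chain holds since $(1+\rho)^2(1-\rho)=1+\rho(1-\rho-\rho^2)\ge1$.

Let $\sigma_1=T_0+1$ and $\sigma_{n+1}=\sigma_n+K_n$, so $\sigma_{m+1}=T+1$. **Window $n$** is the set of times $\sigma_n\le t<\sigma_{n+1}$.

**Step 2 (sawtooth amplitudes).** We record what replaces the constant amplitude $\frac12$ of the model. For $0\le i\le K_n$ let
$$S_n(i)=\sum_{j<i}\theta_{\sigma_n+j},\qquad\alpha_n(0)=0,\qquad(-1)^i\alpha_n(i)=-\tfrac12\theta_{\sigma_n}+\sum_{j=1}^{i-1}(-1)^{j+1}\theta_{\sigma_n+j}\quad(i\ge1).$$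
We claim
$$\alpha_n(i)\in\bigl[\tfrac12-\rho,\ \tfrac12+2\rho\bigr]\qquad(1\le i\le K_n).\tag{12}$$
For odd $i$ the sum has an even number of terms and pairs into differences $(\theta_{\sigma_n+1}-\theta_{\sigma_n+2})+(\theta_{\sigma_n+3}-\theta_{\sigma_n+4})+\cdots$. By (11) these are nonnegative and their total is at most $\rho$. So the right side lies in $[-\frac{1+\rho}2,-\frac12+\rho]$, and $\alpha_n(i)\in[\frac12-\rho,\frac12+\frac\rho2]$. For even $i$ the right side is its value at $i-1$ plus $\theta_{\sigma_n+i-1}\in[1,1+\rho]$, so $\alpha_n(i)\in[\frac12-\frac\rho2,\frac12+2\rho]$.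

**Step 3 (slopes of the lifts).** We choose $\varepsilon_n$ so that the active piece and the waiting piece meet exactly at the end of window $n$, and not earlier. Define $\varepsilon_n>0$ by
$$2\varepsilon_n^2S_n(K_n)=r^2\alpha_n(K_n).$$
Since $S_n(K_n)\ge K_n$ and $\frac12(\frac12+2\rho)\le0.254$,
$$\varepsilon_n^2\le\frac{0.26\,r^2}{K_n}.\tag{13}$$
We claim
$$2\varepsilon_n^2S_n(i)\le r^2\alpha_n(i)\qquad(0\le i\le K_n),\ \text{with equality at }i=0\text{ and }i=K_n.\tag{14}$$
The two equalities are clear. For $1\le i<K_n$, dividing by the equality at $K_n$, the claim is $\frac{S_n(i)}{S_n(K_n)}\le\frac{\alpha_n(i)}{\alpha_n(K_n)}$. The left side is at most $1-\frac1{S_n(K_n)}\le1-\frac1{(1+\rho)K_n}$, since at least one term $\theta\ge1$ is missing. By (12) the right side is at least $\frac{1-2\rho}{1+4\rho}\ge1-6\rho$, because $(1-6\rho)(1+4\rho)\le1-2\rho$. So it suffices that $6\rho(1+\rho)K_n\le1$, and indeed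
$$6\rho(1+\rho)K_n\le6(1+\rho)\frac{N^2}T\le\frac{6(1+\rho)}{16}<1 .$$
This is where $N$ must be at most of order $\sqrt T$.

**Step 4 (the function).** We write down $f$ and check that it is admissible. On $\mathbb R^{2m}$ with coordinates $X=(y_n,z_n)_{n\le m}$, write $u_n=\varepsilon_nz_n$ and
$$h=\max_{1\le n\le m}h_n,\qquad h_n(X)=r|y_n|-u_n+\sum_{p<n}u_p .$$
Each $h_n$ is $r|y_n|$ plus a linear function of the $z_p$ with coefficient vector of squared norm $\sum_{p\le n}\varepsilon_p^2$. So it is convex, and by Cauchy–Schwarz it is Lipschitz with squared constant at most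
$$r^2+\sum_p\varepsilon_p^2\le r^2\Bigl(1+\frac{0.26}{15}\Bigr)<0.92<1,\tag{15}$$
by (13) and Step 1. Hence $h$ is convex and $1$-Lipschitz.

Let $W=\sum_{t\le T_0}t^{-1/2}\le2\sqrt T$ and $\delta=\frac1{4\sqrt T}$, so that $\delta W\le\frac12$. Write $x\in\mathbb R^d$ as $(w,\xi,\cdot)$ with $w\in\mathbb R$, $\xi\in\mathbb R^{2m}$, which is possible since $d\ge2m+1$; $f$ ignores the remaining coordinates. Put
$$f(x)=\max\{\delta w,\ \eta\,h(\xi/\eta)-\delta^2W\}.$$
The map $\xi\mapsto\eta h(\xi/\eta)$ is convex and $1$-Lipschitz, its subgradients at $\xi$ are those of $h$ at $\xi/\eta$, and $\delta\le1$. So $f$ is convex and $1$-Lipschitz.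

**Step 5 (the answers and the trajectory).** We prescribe vectors $g_t$ and compute the points they produce. That they are legal subgradients is checked in Steps 6 and 7. For $t\le T_0$ let $g_t=\delta e_w$. For $t$ in window $n$ let, with $X_t=\xi_t/\eta$,
$$g_t=\gamma_te_{y_n}-\varepsilon_ne_{z_n}+\sum_{p<n}\varepsilon_pe_{z_p},\qquad\gamma_t=\begin{cases}r/2,&t=\sigma_n,\\ r\,\mathrm{sign}(y_n),&t>\sigma_n.\end{cases}$$
By (15), $|g_t|\le1$ always.

*No projection occurs.* As long as there has been none, $|w_t|\le\delta W\le\frac12$, and $|\xi_t|\le\sum_{T_0<s\le T}\eta_s\le\frac{N(1+\rho)}{\sqrt T}\le\frac{1+\rho}4<\frac12$, using $\sqrt T\ge4N$. The same bounds hold for the points $x_t-\eta_tg_t$, so these have norm less than $1$; by induction the projection never acts.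

*Waiting phase.* For $t\le T_0+1$ we have $\xi_t=0$ and $w_t=-\delta\sum_{s<t}\eta_s\ge-\delta W$, with $w_{T_0+1}=-\delta W$. After that $w_t=-\delta W$ for all $T_0<t\le T+1$.

*Main phase.* Here $X_{t+1}=X_t-\theta_tg_t$. For $t=\sigma_n+i$ with $0\le i\le K_n$,
$$y_n=(-1)^ir\,\alpha_n(i),\qquad u_n=\varepsilon_n^2S_n(i).\tag{16}$$
The second formula holds because each step in window $n$ adds $\theta_t\varepsilon_n$ to $z_n$. The first is induction on $i$. At $i=0$ it says $y_n=0$. At $i=1$, $y_n=-\frac r2\theta_{\sigma_n}=-r\alpha_n(1)$. If it holds at $1\le i<K_n$, then $\mathrm{sign}(y_n)=(-1)^i$ because $\alpha_n(i)>0$, and the next value is $r\bigl((-1)^i\alpha_n(i)+(-1)^{i+1}\theta_{\sigma_n+i}\bigr)=(-1)^{i+1}r\,\alpha_n(i+1)$.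

Before window $n$, $y_n=z_n=0$. After it, for $\sigma_{n+1}\le t\le T+1$, $y_n$ is frozen and $u_n$ is pushed down. With $U_n:=\varepsilon_n^2S_n(K_n)=\frac12r^2\alpha_n(K_n)$,
$$r|y_n|=r^2\alpha_n(K_n)=2U_n,\qquad u_n(t)=U_n-\varepsilon_n^2\sum_{\sigma_{n+1}\le s<t}\theta_s .\tag{17}$$
By (12), $U_n\ge\frac12(\frac12-\frac1{256})r^2\ge0.24\,r^2$. By (13), (11) and $\sum_{p>n}K_p\le K_n/15$,
$$U_n-u_n(t)\le\frac{0.26\,r^2}{K_n}(1+\rho)\frac{K_n}{15}\le0.02\,r^2 .\tag{18}$$
Hence
$$u_n(t)\ge0.22\,r^2\ge\frac{r^2}5\qquad(\sigma_{n+1}\le t\le T+1).\tag{19}$$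

**Step 6 (the piece $h_n$ is active in window $n$).** We show that for $t=\sigma_n+i$, $0\le i<K_n$,
$$h(X_t)=h_n(X_t)\ge0 .$$

* *Nonnegativity.* By (16) and (14), $r|y_n|-u_n=r^2\alpha_n(i)-u_n\ge\frac12r^2\alpha_n(i)\ge0$, and $u_p\ge0$ for $p<n$ by (19).
* *Future pieces, $n'>n$.* Here $y_{n'}=0$ and $z_p=0$ for $p>n$, so $h_{n'}=\sum_{p\le n}u_p$. Hence $h_n-h_{n'}=r^2\alpha_n(i)-2u_n\ge0$ by (14).
* *Past pieces, $l<n$.* Since $r|y_l|=2U_l$, we have $h_l=2U_l-u_l+\sum_{p<l}u_p$, so
$$h_n-h_l=(r|y_n|-u_n)+\sum_{l<p<n}u_p-2(U_l-u_l),\qquad0\le2(U_l-u_l)\le0.04\,r^2$$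
by (18). If $n=l+1$ and $i=0$, then $t=\sigma_{l+1}$, all three terms vanish, and the difference is $0$. If $n=l+1$ and $i\ge1$, then $r|y_n|-u_n\ge\frac12r^2(\frac12-\rho)\ge0.24\,r^2$, so the difference is positive. If $n\ge l+2$, then $\sum_{l<p<n}u_p\ge u_{l+1}\ge r^2/5$ by (19), while $r|y_n|-u_n\ge0$, so the difference is positive.

**Step 7 (the answers are legal).** We verify $g_t\in\partial f(x_t)$. In the waiting phase, $h(0)=0$ gives $f(x_t)=\max\{\delta w_t,-\delta^2W\}=\delta w_t$ for $t\le T_0+1$. So the first piece is active and $\delta e_w\in\partial f(x_t)$ by the max rule. At its end,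
$$f(x_{T_0+1})=-\delta^2W.\tag{20}$$
In window $n$, $g_t\in\partial h_n(X_t)$: at $t=\sigma_n$ we have $y_n=0$ and $\frac r2\in[-r,r]$, and for $t>\sigma_n$ we have $y_n\ne0$ by (16) and (12). By Step 6 and the max rule, $g_t\in\partial h(X_t)$. Finally $\delta w_t=-\delta^2W\le\eta h(X_t)-\delta^2W$ because $h(X_t)\ge0$, so the second piece of $f$ is active and $g_t\in\partial f(x_t)$.

**Step 8 (the last value).** We add up the gains. At $t=T+1=\sigma_{m+1}$, (17) gives $r|y_m|=2U_m=2u_m$. By (19),
$$h(X_{T+1})\ge h_m(X_{T+1})=2u_m-u_m+\sum_{p<m}u_p=\sum_{p\le m}u_p\ge\frac{mr^2}5=\frac{9m}{50}.$$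
With (20),
$$f(x_{T+1})-f(x^*)\ge f(x_{T+1})-f(x_{T_0+1})\ge\eta h(X_{T+1})-\delta^2W+\delta^2W\ge\frac{9m}{50\sqrt T}.$$

**Step 9 (time-independence).** We check that $x_1,\dots,x_T$ are distinct. Then $x_t\mapsto g_t$ extends to a fixed map: elsewhere on the ball choose any subgradient of $f$, viewed as a convex $1$-Lipschitz function on $\mathbb R^d$; it has norm at most $1$ by Section 1.

For $t\le T_0+1$, $w_t$ is strictly decreasing. So waiting points with $t<T_0+1$ differ from each other and from all main-phase points, where $w=-\delta W$. Let $t<t'$ be two main-phase times. In the same window $n$, $z_n$ is strictly increasing. Now let $t$ be in window $n$ and $t'$ in window $n'>n$.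

* If $t'>\sigma_{n'}$, then $z_{n'}(t')>0=z_{n'}(t)$.
* If $t'=\sigma_{n'}$ and $n'>n+1$, then $z_{n'-1}(t')>0=z_{n'-1}(t)$.
* If $t'=\sigma_{n+1}$, then $z_n(t')>z_n(t)$, since $z_n$ increases at every step of window $n$.

So all the points are distinct, and Proposition 5 is proved. $\blacksquare$

## 11. From Proposition 5 to $\frac1{100}\min\{d,\log T\}/\sqrt T$

We choose $m$ as large as Proposition 5 permits, and use the linear function for the remaining pairs $(d,T)$.

**Small cases.** If $d\le2$ or $T<256^2$, then $\min\{d,\log T\}\le\max\{2,16\log2\}\le11.1$. By (10), $E_1(d,T)\ge\frac1{8\sqrt T}\ge\frac{11.1}{100\sqrt T}\ge\frac{\min\{d,\log T\}}{100\sqrt T}$.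

**Large cases.** Let $d\ge3$ and $T\ge256^2$. Put $\Lambda=\log T/\log256\ge2$ and
$$m=\min\Bigl\{\Bigl\lfloor\frac{d-1}2\Bigr\rfloor,\ \lfloor\Lambda\rfloor-1\Bigr\}\ge1 .$$
Then $d\ge2m+1$, and $m+1\le\Lambda$ gives $T\ge256^{m+1}$, so Proposition 5 applies. To bound $m$ from below, note that $\lfloor\frac{d-1}2\rfloor\ge\frac{d-2}2\ge\frac d6$ for $d\ge3$. Next, if $k=\lfloor\Lambda\rfloor\ge2$, then $k-1\ge\frac{k+1}3>\frac\Lambda3$, and $\frac\Lambda3=\frac{\log T}{3\log256}\ge\frac{\log T}{17}$ since $3\log256<16.7$. So $m\ge\frac1{17}\min\{d,\log T\}$, and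
$$E_1(d,T)\ge\frac{9m}{50\sqrt T}\ge\frac{9}{850}\cdot\frac{\min\{d,\log T\}}{\sqrt T}\ge\frac1{100}\cdot\frac{\min\{d,\log T\}}{\sqrt T}.$$

In both cases the oracle is time-independent. By the scaling $E_c=E_1/c$ of Section 3, which multiplies a fixed map $x\mapsto g(x)$ by a constant and so keeps it a fixed map, this proves the lower bound in Theorem 1 for every $c>0$. $\blacksquare$
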